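# Regular graphs with no induced $2K_2$ on more than $2r$ vertices

## Theorem A and the expansion operation

**Theorem A.** Let $r,q\ge 1$ be integers and let $G$ be an $r$-regular graph with no induced $2K_2$ on $2r+q$ vertices. Then $q\mid r$, and $G$ is the $q$-fold expansion of an $(r/q)$-regular graph with no induced $2K_2$ on $2r/q+1$ vertices.

All graphs here are finite and simple. The statement was posed as a conjecture in "Large Regular Graphs with No Induced $2K_2$". We unpack its terms.

**Definition ($2K_2$-free).** The graph $2K_2$ has four vertices and two edges that share no end. A graph is $2K_2$-free if it has no induced subgraph isomorphic to $2K_2$. In other words, for any two disjoint edges $ab$ and $cd$, at least one of $ac,ad,bc,bd$ is an edge. We write $\mathbf G_r$ for the class of $r$-regular $2K_2$-free graphs ($r\ge1$), and call its members $\mathbf G_r$-graphs.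

For example, the 5-cycle is a $\mathbf G_2$-graph, because two disjoint edges of $C_5$ are always joined by a third edge. The complete bipartite graph $K_{r,r}$ is a $\mathbf G_r$-graph on $2r$ vertices. A cycle $d_0d_1d_2\dots$ of length at least $6$ is not $2K_2$-free, since $d_0d_1$ and $d_3d_4$ form an induced $2K_2$.

**Definition (expansion).** For a graph $H$ and an integer $p\ge1$, the $p$-fold expansion $H^p$ is obtained by replacing each vertex $x$ of $H$ by a set $I(x)$ of $p$ pairwise nonadjacent vertices. Each edge $xy$ becomes a complete bipartite graph with parts $I(x)$ and $I(y)$, and there are no other edges.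

If $H$ is a $\mathbf G_s$-graph, then $H^p$ is a $\mathbf G_{ps}$-graph on $p\,|V(H)|$ vertices. The degree is clear. If $H^p$ had an induced $2K_2$, no two of its four vertices could lie in the same $I(x)$, because vertices of $I(x)$ have the same neighbourhood while the four vertices of $2K_2$ have pairwise different neighbourhoods. So the four vertices would come from four different vertices of $H$ and give an induced $2K_2$ in $H$. For instance, the 2-fold expansion of $C_5$ is a $\mathbf G_4$-graph on $10=2\cdot4+2$ vertices.

**Definition (twin class).** The twin class of a vertex $z$ of $G$ is $\{x: N_G(x)=N_G(z)\}$. It is an independent set of $G$, since $x\notin N_G(x)=N_G(z)$. Whether two vertices are adjacent depends only on their twin classes. The twin-reduced graph of $G$ has one vertex per twin class, with the adjacency inherited from $G$.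

The graph $C_5$ has five twin classes of size $1$, its 2-fold expansion has five of size $2$, and $K_{r,r}$ has two of size $r$. The next lemma turns Theorem A into a statement about the sizes of twin classes.

**Lemma 1.** A graph $G$ is a $q$-fold expansion of some graph if and only if $q$ divides the size of every twin class of $G$. In that case $G=H^q$ with $H$ isomorphic to an induced subgraph of $G$.

*Proof.* In $H^q$ the vertices of one $I(x)$ are twins, so each twin class is a union of sets $I(x)$, and its size is a multiple of $q$. Conversely, suppose $q$ divides all sizes. Split each twin class into blocks of size $q$. Each block is independent, and two distinct blocks are completely joined or completely nonadjacent. Let $H$ be the graph on the set of blocks recording which pairs are joined. Then $G=H^q$, and one representative from each block induces a copy of $H$ in $G$. $\blacksquare$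

So Theorem A says that the excess $q$ of the order over $2r$ divides the size of every twin class. For $q=1$ there is nothing to prove. For large $q$ it is striking, because nothing visible in the hypotheses produces twins at all.

The two smallest degrees can be settled at once. A $2K_2$-free graph cannot have two components with edges. For $r=1$ this leaves only $K_2$, of order $2r$, so no $q\ge1$ occurs. For $r=2$ it leaves a single cycle, of length $3$, $4$ or $5$ by the remark on long cycles. So the only order above $4$ is $5$, attained by $C_5$, with $q=1$. The case $r=3$, order $8$, will be done by hand in the next section.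

The proof gives more than Theorem A, and it is natural to run it with weights. These are the other statements we shall prove.

**Theorem B (weighted form).** Let $G$ be a $2K_2$-free graph on $V$. Let $\mu:V\to(0,\infty)$ be weights, with $\mu(X)=\sum_{x\in X}\mu(x)$. Suppose there are reals $r,q>0$ with $\mu(N_G(v))=r$ for all $v$ and $\mu(V)=2r+q$. Then every twin class has weight a positive integer multiple of $q$, and the minimum weight of a twin class is exactly $q$.

**Theorem C (orders).** For integers $r,q\ge1$, a $\mathbf G_r$-graph on $2r+q$ vertices exists if and only if $q\mid r$ and $r/q$ is even. Every such graph has an edge lying in no triangle.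

**Theorem D (rigidity).** In Theorem B, the twin class weights divided by $q$ are determined by the twin-reduced graph $H_0$. So if $G$ is a $\mathbf G_r$-graph on $2r+q$ vertices and $G'$ is a $\mathbf G_{r'}$-graph on $2r'+q'$ vertices ($q,q'\ge1$) with isomorphic twin-reduced graphs, then $G\cong H^{q}$ and $G'\cong H^{q'}$ for one and the same graph $H$.

**Theorem B implies Theorem A.** Take $\mu\equiv1$. By Theorem B every twin class has size divisible by $q$, so Lemma 1 gives $G=H^q$ with $H$ an induced subgraph of $G$, hence $2K_2$-free. Each degree of $G$ is $q$ times the corresponding degree of $H$. So $q\mid r$, and $H$ is $(r/q)$-regular. Finally $\#V(H)=(2r+q)/q=2r/q+1$. $\blacksquare$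

## The complement: no induced $C_4$, equal closed neighbourhoods

From here on we assume the hypotheses of Theorem B. We write $\mu(X)$ for weight and $\#X$ for cardinality. Let $F$ be the complement of $G$. **Convention.** The words adjacent, clique, independent, and the symbols $\sim$, $N(x)$, $N[x]=N(x)\cup\{x\}$ refer to $F$ unless $G$ is named.

Put $D=r+q$. Since $N[x]=V\setminus N_G(x)$, we have
$$\mu(N[x])=D\ \text{ for all }x,\qquad \mu(V)=2D-q. \tag{1}$$
So all closed neighbourhoods weigh the same, slightly more than half of the total. Twins of $G$ are vertices with the same closed neighbourhood in $F$. For $z\in V$ put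
$$[z]=\{x:N[x]=N[z]\},\qquad L=L_z=N[z]\setminus[z],\qquad W=W_z=V\setminus N[z].$$
The class $[z]$ is a clique. Every vertex of $L$ is adjacent to all of $[z]$: if $x\in L$ and $z'\in[z]$, then $x\in N[z]=N[z']$ and $x\ne z'$. No vertex of $W$ is adjacent to a vertex of $[z]$. Also $\mu(W)=D-q=r>0$. Each of $L$ and $W$ is a union of twin classes, because $v\in N[z]$ means $z\in N[v]$.

**Fact 1.** $F$ has no induced $C_4$; equivalently, the common neighbours of two distinct nonadjacent vertices form a clique. Indeed the complement of $C_4$ is $2K_2$. Two nonadjacent common neighbours of a nonadjacent pair are the same thing as an induced $C_4$.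

**Fact 2.** If $x\ne y$ and $x\not\sim y$, then $\mu(N(x)\cap N(y))\ge q$. Here $N(x)\cap N(y)=N[x]\cap N[y]$, and $2D-\mu(N[x]\cap N[y])=\mu(N[x]\cup N[y])\le\mu(V)=2D-q$.

**Fact 3.** If $N[g]\supseteq N[z]$ then $g\in[z]$, because the two sets have equal weight and all weights are positive. Hence no vertex of $L$ is adjacent to all other vertices of $L$: such a vertex $g$ would have $N[g]\supseteq[z]\cup L=N[z]$.

**Fact 4.** If $x,x'\in L$ are distinct and nonadjacent, no $w\in W$ is adjacent to both. Otherwise $x,x'$ would be nonadjacent common neighbours of the nonadjacent pair $z,w$, against Fact 1.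

The set $L$ is nonempty. Take $w\in W$; by Fact 2, $w$ and $z$ have a common neighbour $x$, and $x\notin[z]$ because $w\in N[x]\setminus N[z]$. By Fact 3, $L$ is not a clique. So the independence number $\alpha=\alpha(F[L])$ is at least $2$.

**Example: $r=3$, order $8$.** Here $q=2$ and $\mu\equiv 1$, and Theorem A forbids such a graph since $2\nmid3$. Let us see this by hand. The graph $F$ is 4-regular. Fix $z$; then $\#N(z)=4$ and $\#W=3$. For $w\in W$ let $C(w)=N(w)\cap N(z)$, a clique by Fact 1, of size at least $2$ by Fact 2. A vertex $x\in N(z)$ has as many neighbours in $W$ as it has nonneighbours in $N(z)$, since its degree is $4$. Counting edges between $N(z)$ and $W$ in two ways, $\sum_w\#C(w)$ equals twice the number of nonadjacent pairs in $N(z)$. If some $\#C(w)\ge3$, then $N(z)$ contains a triangle, so it has at most three nonadjacent pairs and the sum is at most $6$, while it is at least $3+2+2$. So every $C(w)$ is an edge, the sum is $6$, and $N(z)$ induces a graph with three edges: a star, a triangle plus an isolated vertex, or a path.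

* Star: the centre has no neighbour in $W$, so $C(w)$ is an edge avoiding the centre; there is none.
* Triangle plus isolated vertex $x$: $x$ is adjacent to all three vertices of $W$, so each $C(w)$ is an edge containing $x$; there is none.
* Path $abcd$: $a$ has two neighbours $w$ in $W$, and $C(w)=\{a,b\}$ for both, so $b$ has at least two neighbours in $W$. But $b$ has only one nonneighbour in $N(z)$, so it has exactly one.

**Example: the graph $F_3$.** Let $F_3$ have vertex classes $Z,X_1,X_2,X_3,B_1,B_2,B_3$, all cliques, with $\#Z=4$, $\#X_j=1$, $\#B_j=2$. Join $Z$ completely to every $X_j$, join $X_j$ completely to $B_j$, and join the $B_j$ completely to each other. Closed neighbourhoods have sizes $4+3$ at $Z$, $1+4+2$ at $X_j$, and $6+1$ at $B_j$: always $7$. The order is $4+3+6=13$, so (1) holds with $D=7$, $q=1$. The common neighbourhood of a nonadjacent pair is a single class: $X_j$ for a pair from $Z$ and $B_j$, $Z$ for a pair from $X_i$ and $X_j$, and $B_i$ for a pair from $X_i$ and $B_j$ with $i\ne j$. So there is no induced $C_4$. The complement is a $\mathbf G_6$-graph on $13$ vertices, and its twin classes are the seven classes above.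 We shall see where the sizes $4,1,2$ come from.

## Two closed neighbourhoods, and a sign problem

We want an equation that isolates $\mu([z])$. Equation (1) gives us the weights of closed neighbourhoods and of $V$, so inclusion–exclusion on two neighbourhoods is the first thing to try. Take nonadjacent $x,x'\in L$. Then
$$\mu(N[x]\cap N[x'])=2D-\mu(N[x]\cup N[x'])=q+\mu\bigl(V\setminus(N[x]\cup N[x'])\bigr).$$
The intersection contains $[z]$ and, by Fact 4, nothing from $W$. Let $P$ be the set of vertices of $L$ adjacent to both $x$ and $x'$. Then
$$\mu([z])=q+\mu\bigl(V\setminus(N[x]\cup N[x'])\bigr)-\mu(P). \tag{2}$$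

If $P=\emptyset$, this is excellent. The set $V\setminus(N[x]\cup N[x'])$ is a union of twin classes other than $[z]$, so $\mu([z])$ is $q$ plus a sum of weights of other classes. These classes are all lighter than $[z]$, and induction on the weight shows that every class weight is a multiple of $q$.

If $P\ne\emptyset$, the term $-\mu(P)$ has the wrong sign. It may involve classes heavier than $[z]$, so the induction has no starting point. So we would need a nonadjacent pair in $L$ with no common neighbour in $L$. Facts 1 and 3, which are what we know about $F[L]$ alone, do not provide one. Consider the graph on $\mathbb Z_9$ in which distinct elements at circular distance at most $2$ are adjacent. It has no vertex adjacent to all others. Up to symmetry its nonadjacent pairs are $0,3$ with common neighbours $\{1,2\}$, and $0,4$ with common neighbours $\{2\}$. So it has no induced $C_4$, and yet every nonadjacent pair has a common neighbour.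

In this example, however, the independent triple $\{0,3,6\}$ has no common neighbour. So we should allow larger independent sets.

## A combination of $k$ closed neighbourhoods

**Definition.** A witness for $z$ is an independent set $I\subseteq L_z$ with $\#I\ge2$ such that no vertex of $L_z$ is adjacent to all vertices of $I$.

Given $I$ with $\#I=k$, add up the neighbourhoods $N[x]$, $x\in I$, subtract $V$ once, and subtract $N[z]$ some number $a$ of times. A vertex of $[z]$ is then counted $k-a-1$ times, and we want this to be $1$; so $a=k-2$. The total weight is then $kD-(k-2)D-(2D-q)=q$, whatever $k$ is.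

**Lemma 2.** Let $I$ be a witness for $z$. There are integers $a_{z,K}\ge0$, one for each twin class $K\ne[z]$, with
$$\mu([z])=q+\sum_{K\ne[z]}a_{z,K}\,\mu(K). \tag{3}$$

*Proof.* Let $k=\#I$ and $j(v)=\#(N[v]\cap I)$. By (1),
$$\sum_{x\in I}\mu(N[x])-(k-2)\mu(N[z])-\mu(V)=q.$$
The weight $\mu(v)$ occurs on the left with coefficient $j(v)-(k-2)\mathbf 1_{v\in N[z]}-1$. There are three kinds of vertices.

* For $v\in[z]$ we have $j(v)=k$, so the coefficient is $+1$.
* For $v\in L$ the coefficient is $-(k-1-j(v))$. If $v\in I$ then $j(v)=1\le k-1$. If $v\in L\setminus I$ then $j(v)\le k-1$, because $v$ is not adjacent to all of $I$. So the coefficient is at most $0$.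
* For $v\in W$ the coefficient is $-(1-j(v))$, and $j(v)\le1$ by Fact 4. So it is at most $0$.

The function $j$ is constant on twin classes, and $[z]$, $L$, $W$ are unions of twin classes. So the coefficients are constant on twin classes. Move the nonpositive terms to the other side. $\blacksquare$

**Example ($F_3$, $q=1$).** Write $x_j$ for the vertex of $X_j$, and $b_j\in B_j$, $\zeta\in Z$.

* For $z=x_1$, $L=Z\cup B_1$, and $I=\{\zeta,b_1\}$ is a witness. Every vertex of $L\cup W$ has $j=1$, so (3) reads $\mu(X_1)=1$.
* For $z\in B_1$, $L=X_1\cup B_2\cup B_3$, and $I=\{x_1,b_2\}$ is a witness. The only class with nonzero coefficient is $X_3$, with $j=0$. So $\mu(B_1)=1+\mu(X_3)=2$.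
* For $z\in Z$, $L=\{x_1,x_2,x_3\}$ and $I=L$ is a witness with $k=3$. Each $x_i$ has coefficient $-(2-1)$ and each $B_j$ has coefficient $0$, so $\mu(Z)=1+1+1+1=4$. The witness $I=\{x_1,x_2\}$ gives different coefficients, $\mu(Z)=1+\mu(X_3)+\mu(B_3)=1+1+2$, and the same value.

Everything now rests on one combinatorial statement.

**Proposition 3.** Every $z\in V$ has a witness.

**Theorem B, given Proposition 3.** By Proposition 3 and Lemma 2, (3) holds for every $z$. If $a_{z,K}>0$, then $\mu(K)\le\mu([z])-q<\mu([z])$. So we may go through the finitely many classes in order of increasing weight: in (3), all classes that actually occur on the right have already been shown to have weight a positive integer multiple of $q$, and therefore $[z]$ has too. A class of minimum weight has all $a_{z,K}=0$, hence weight exactly $q$. $\blacksquare$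

It remains to prove Proposition 3. Fix $z$, and write $L,W$ for $L_z,W_z$ and $\alpha=\alpha(F[L])\ge2$. Be warned that a proof inside $F[L]$ from Facts 1 and 3 alone cannot exist: if $F[L]$ were a 5-cycle, both facts would hold, the only independent sets with at least two vertices would be the nonadjacent pairs, and each of these has a common neighbour in the cycle. The 5-cycle has $\alpha=2$. We shall see that for $\alpha\ge3$ a proof inside $F[L]$ does exist, and that for $\alpha=2$ (blown-up) 5-cycles are the only obstruction, which must then be excluded using $W$.

## Exchanging vertices in a maximum independent set ($\alpha\ge3$)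

We claim that some independent $\alpha$-set of $L$ has no common neighbour in $L$; such a set is a witness. Suppose, for contradiction, that every independent $\alpha$-set in $L$ has a common neighbour in $L$. The plan is to take one such set $I$ and exchange some of its vertices for vertices that spoil all common neighbours of $I$. The new set again has a common neighbour, and this one turns out to be a common neighbour of $I$ that has not been spoiled.

**Step 1 (the spoilers).** This step sets up the vertices to be exchanged in. Fix an independent $\alpha$-set $I\subseteq L$, and let $\mathcal H\neq\emptyset$ be the set of its common neighbours in $L$. By Fact 1, $\mathcal H$ is a clique. Let $B$ be the set of vertices of $L$ that are different from and nonadjacent to at least one $h\in\mathcal H$. Then $B\cap I=\emptyset$, since vertices of $I$ are adjacent to all of $\mathcal H$, and $B\cap\mathcal H=\emptyset$, since $\mathcal H$ is a clique. By Fact 3, every $h\in\mathcal H$ has a nonneighbour in $B$.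

**Step 2 (each spoiler replaces one vertex of $I$).** We need to know which vertex of $I$ a given $v\in B$ can replace. We show that $v$ has exactly one neighbour $\pi(v)$ in $I$. It has at least one, since otherwise $I\cup\{v\}$ would be independent of size $\alpha+1$. Suppose it had two, $x$ and $x'$, and let $h\in\mathcal H$ be a nonneighbour of $v$. Then $v,h$ are nonadjacent common neighbours of the nonadjacent $x,x'$, against Fact 1.

**Step 3 (a minimal set of spoilers).** We choose economically, so as to control adjacencies. Let $Y\subseteq B$ be inclusion-minimal with the property that every $h\in\mathcal H$ is nonadjacent to some $y\in Y$; the set $B$ itself has this property. Since $\mathcal H\ne\emptyset$, $Y\ne\emptyset$. By minimality, for each $y\in Y$ some $h_y\in\mathcal H$ is nonadjacent to no vertex of $Y\setminus\{y\}$. That is,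
$$h_y\not\sim y,\qquad h_y\sim y'\ \text{ for all }y'\in Y\setminus\{y\}.$$

**Step 4 (all exchanges can be made at once).** We show that $Y$ is independent and $\pi$ is injective on $Y$. If $y\sim y'$ in $Y$, then $h_y\ne h_{y'}$ (only the first is adjacent to $y'$), and $y\sim y'\sim h_y\sim h_{y'}\sim y$ with $y\not\sim h_y$ and $y'\not\sim h_{y'}$. This is an induced $C_4$, a contradiction. If $\pi(y)=\pi(y')=x$ with $y\ne y'$, then $(I\setminus\{x\})\cup\{y,y'\}$ is independent of size $\alpha+1$, a contradiction. Therefore
$$J=(I\setminus\pi(Y))\cup Y$$
is an independent set with $\#J=\alpha$.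

**Step 5 (a common neighbour of $J$ is one of $I$).** This step reaches the contradiction. By assumption $J$ has a common neighbour $g\in L$. Let $y\in Y$ be arbitrary.

First, $g\sim h_y$. We have $g\ne h_y$, since $g\sim y\not\sim h_y$. Both $g$ and $h_y$ are adjacent to all of $J\setminus\{y\}\subseteq I\cup(Y\setminus\{y\})$, an independent set of $\alpha-1\ge2$ vertices. Two of these vertices have $g,h_y$ as common neighbours, so $g\sim h_y$ by Fact 1. Here $\alpha\ge3$ is essential.

Next, $g\ne\pi(y)$. The vertex $\pi(y)\in I$ is not adjacent to any vertex of $I\setminus\pi(Y)$, nor to any $y'\in Y\setminus\{y\}$, since $\pi(y')\ne\pi(y)$. So it has only one neighbour in $J$, namely $y$, while $g$ has $\#J\ge3$.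

Finally, $g\sim\pi(y)$. Otherwise $g,\pi(y)$ are nonadjacent, and both are adjacent to $y$ and to $h_y$: $g$ by what we have shown, $\pi(y)$ because $h_y\in\mathcal H$. Since $y\not\sim h_y$, this contradicts Fact 1.

So $g$ is adjacent to all of $\pi(Y)$ and to all of $I\setminus\pi(Y)$, that is, $g\in\mathcal H$. But $g$ is adjacent to all of $Y$, which contradicts the choice of $Y$. This proves Proposition 3 for $\alpha\ge3$.

## Triangle-free $2K_2$-free graphs ($\alpha=2$)

Now let $\alpha=2$ and look at $\Gamma=G[L]$. It is triangle-free because $\alpha=2$, it is $2K_2$-free, and it has no isolated vertex by Fact 3.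

**Step 1 (bipartite case: a witness exists).** This step produces a witness when $\Gamma$ is bipartite, with parts $X,Y$. For $x_1,x_2\in X$ the neighbourhoods are nested: if $y_1\in N_\Gamma(x_1)\setminus N_\Gamma(x_2)$ and $y_2\in N_\Gamma(x_2)\setminus N_\Gamma(x_1)$, then $x_1y_1$ and $x_2y_2$ form an induced $2K_2$. Since $L\ne\emptyset$ and there are no isolated vertices, both parts are nonempty, and the largest neighbourhood of a vertex of $X$ is all of $Y$. So some $u\in X$ has $N_\Gamma(u)=Y$; likewise some $v\in Y$ has $N_\Gamma(v)=X$. Then $uv\in E(G)$, and every vertex of $L$ is $G$-adjacent to $u$ or to $v$. So $I=\{u,v\}$ is independent in $F$, and no vertex of $L$ is $F$-adjacent to both. It is a witness.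

**Step 2 (nonbipartite case: $\Gamma$ is a blown-up 5-cycle).** This step finds the exact shape of $F[L]$ in the remaining case. Adjacency in this step is in $\Gamma$. A shortest odd cycle is induced. Its length is at least $5$ by triangle-freeness, and less than $7$ because longer induced cycles contain an induced $2K_2$. So it is a 5-cycle $d_0d_1d_2d_3d_4$, with indices modulo $5$.

Let $v\in L$ be a vertex off this cycle. Its neighbours on the cycle are pairwise nonadjacent by triangle-freeness. So there are at most two, and if there are two, they are $d_{i-1},d_{i+1}$ for some $i$. If there is exactly one, $d_i$, then $vd_i$ and $d_{i+2}d_{i+3}$ form an induced $2K_2$, which is impossible. Suppose there is none. Take a neighbour $w$ of $v$; it is off the cycle. By what was just shown, $w$ has no neighbours on the cycle or has exactly two, $d_{i-1},d_{i+1}$; in either case some edge of the cycle (in the second case $d_{i+2}d_{i+3}$) contains no neighbour of $w$. Together with $vw$ it forms an induced $2K_2$, which is impossible.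

So every vertex of $L$, on the cycle or off it, has neighbourhood $\{d_{i-1},d_{i+1}\}$ on the cycle for a unique $i$. Let $U_i\ni d_i$ be the set of vertices with index $i$.

* $U_i$ is independent, and there is no edge between $U_i$ and $U_{i+2}$: in both cases the two vertices have the common neighbour $d_{i+1}$.
* $U_i$ and $U_{i+1}$ are completely joined: if $v\in U_i$ and $w\in U_{i+1}$ were nonadjacent, then $vd_{i-1}$ and $wd_{i+2}$ would form an induced $2K_2$. Indeed $d_{i-1}\not\sim d_{i+2}$, the neighbours of $v$ on the cycle are $d_{i-1},d_{i+1}$, and those of $w$ are $d_i,d_{i+2}$.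

Pass to $F$ and put $T_j=U_{2j}$, indices modulo $5$. Then $L=T_0\sqcup\dots\sqcup T_4$. Each $T_j$ is a nonempty clique. Moreover $T_j$ is completely joined to $T_{j+1}$ (as $U_{2j}$ and $U_{2j+2}$ have no $G$-edge between them), and there is no edge between $T_j$ and $T_{j\pm2}$ (as $U_{2j}$ and $U_{2j\pm4}=U_{2j\mp1}$ are completely $G$-joined). Thus $F[L]$ is a ring of five cliques. We write $t_j=\mu(T_j)>0$.

## Excluding the ring of five cliques

The ring satisfies Facts 1 and 3 by itself, so the contradiction must come from the way $W$ is attached to it. Notation, for $x\in L$ and $p\in W$: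
$$W_x=N(x)\cap W,\qquad C(p)=N(p)\cap N[z],\qquad R(p)=W\setminus N[p].$$
Here $C(p)\subseteq L$, since $p$ has no neighbour in $[z]$. It is a clique, being the common neighbourhood of $p\not\sim z$. Adjacency is in $F$ again.

**Step 1 (weights).** This step expresses the regularity (1) in terms of $W_x$, $C(p)$, $R(p)$. For $p\in W$ we have $D=\mu(N[p])=\mu(C(p))+\mu(W)-\mu(R(p))$ with $\mu(W)=D-q$. So
$$\mu(R(p))=\mu(C(p))-q. \tag{4}$$
For $x\in T_i$ compare $N[x]=[z]\sqcup(N[x]\cap L)\sqcup W_x$ with $N[z]=[z]\sqcup L$; both weigh $D$. So
$$\mu(W_x)=\mu(L\setminus N[x])=t_{i+2}+t_{i+3}. \tag{5}$$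

**Step 2 (forced nonneighbours of $p$).** This step gives lower bounds for $R(p)$, to be played against (4). We claim that
$$\text{if } p\in W,\ x\in C(p),\ l\in L\setminus C(p),\ l\sim x,\quad\text{then}\quad W_l\setminus W_x\subseteq R(p). \tag{6}$$
Let $v\in W_l\setminus W_x$. Then $v\ne p$, since $p\in W_x$. If $v\sim p$, then $p\sim x\sim l\sim v\sim p$ with $p\not\sim l$ and $x\not\sim v$, an induced $C_4$. So $v\in R(p)$.

**Step 3 (cutting up the sets $W_{c_i}$).** We choose representatives and name the pieces. Fix $c_i\in T_i$ for each $i$. By Fact 4, $W_{c_i}\cap W_{c_{i\pm2}}=\emptyset$. Put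
$$Q_i=W_{c_i}\cap W_{c_{i+1}},\qquad S_i=W_{c_i}\setminus(Q_{i-1}\cup Q_i).$$
Since $Q_{i-1}\cap Q_i\subseteq W_{c_{i-1}}\cap W_{c_{i+1}}=\emptyset$, we have $W_{c_i}=S_i\sqcup Q_{i-1}\sqcup Q_i$. With $\sigma_i=\mu(S_i)$ and $\kappa_i=\mu(Q_i)$, (5) reads
$$\lambda_i:=\mu(W_{c_i})=\sigma_i+\kappa_{i-1}+\kappa_i=t_{i+2}+t_{i+3}. \tag{7}$$

**Step 4 (all $Q_i$ are empty).** We show that no vertex of $W$ is attached to two of the $c_i$. Suppose some $Q_i$ is nonempty, say $p\in Q_0$, after rotating the indices. The clique $C(p)$ contains $c_0$ and $c_1$. No vertex of $T_2$ or $T_3$ is adjacent to $c_0$, and no vertex of $T_4$ is adjacent to $c_1$. So $C(p)\subseteq T_0\cup T_1$, and $\mu(C(p))\le t_0+t_1$. In particular $c_2,c_4\notin C(p)$. Apply (6) with $x=c_1$, $l=c_2$, and with $x=c_0$, $l=c_4$: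
$$W_{c_2}\setminus W_{c_1}=S_2\cup Q_2\subseteq R(p),\qquad W_{c_4}\setminus W_{c_0}=S_4\cup Q_3\subseteq R(p).$$
These two sets are disjoint because $W_{c_2}\cap W_{c_4}=\emptyset$. With (4),
$$t_0+t_1-q\ \ge\ \mu(R(p))\ \ge\ \sigma_2+\kappa_2+\sigma_4+\kappa_3. \tag{8}$$
By (7) the right side equals $\lambda_2-\kappa_1+\lambda_4-\kappa_4=t_4+t_0+t_1+t_2-\kappa_1-\kappa_4$. Hence
$$\kappa_1+\kappa_4\ \ge\ q+t_2+t_4>0.$$
So $Q_1$ or $Q_4$ is nonempty. The reflection $i\mapsto1-i$ of the indices preserves the ring, fixes $Q_0$ and exchanges $Q_1$ with $Q_4$. So we may assume $Q_1\ne\emptyset$. Take $p'\in Q_1$; the argument for (8) with all indices raised by $1$ gives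
$$t_1+t_2-q\ \ge\ \mu(R(p'))\ \ge\ \sigma_3+\kappa_3+\sigma_0+\kappa_4. \tag{9}$$
Add (8) and (9) and regroup:
$$t_0+2t_1+t_2-2q\ \ge\ (\sigma_3+\kappa_2+\kappa_3)+(\sigma_4+\kappa_3+\kappa_4)+\sigma_2+\sigma_0\ \ge\ \lambda_3+\lambda_4=(t_0+t_1)+(t_1+t_2).$$
This contradicts $q>0$. So all $Q_i$ are empty.

**Step 5 (the final contradiction).** With the $Q_i$ gone, we derive inequalities that run around the ring. Now $W_{c_0},\dots,W_{c_4}$ are pairwise disjoint, and each is nonempty, since $\lambda_i>0$. Fix $i$ and let $p\in W_{c_i}$. Then $c_{i\pm1}\notin C(p)$, and (6) with $x=c_i$, $l=c_{i\pm1}$ gives $R(p)\supseteq W_{c_{i+1}}\sqcup W_{c_{i-1}}$. So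
$$\mu(R(p))\ \ge\ \lambda_{i+1}+\lambda_{i-1}=t_{i+3}+t_{i+4}+t_{i+1}+t_{i+2}.$$
On the other hand, the clique $C(p)$ contains $c_i$, so it lies in $T_{i-1}\cup T_i\cup T_{i+1}$, and it cannot meet both $T_{i-1}$ and $T_{i+1}$. So $\mu(C(p))\le t_i+\max(t_{i+1},t_{i-1})$. By (4), and since $t_{i+4}=t_{i-1}$,
$$t_i\ \ge\ q+t_{i+2}+t_{i+3}+\min(t_{i+1},t_{i-1})\ >\ t_{i+2}.$$
This holds for every $i$ modulo $5$, so $t_0>t_2>t_4>t_1>t_3>t_0$, which is absurd.

Hence $\Gamma$ is bipartite whenever $\alpha=2$, and Proposition 3 is proved. With it, Theorem B and Theorem A are proved. $\blacksquare$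

## The possible orders, and an edge in no triangle

**Proof of Theorem C.**

**Step 1 (necessity).** We derive the parity condition. Given a $\mathbf G_r$-graph on $2r+q$ vertices, Theorem A gives $q\mid r$ and an $s$-regular graph on $2s+1$ vertices with $s=r/q$. The degree sum $s(2s+1)$ is even, so $s$ is even.

**Step 2 (sufficiency).** We construct a $\mathbf G_s$-graph on $2s+1$ vertices for each even $s=2\ell\ge2$. On $\mathbb Z_{4\ell+1}$ let $F$ join distinct elements at circular distance at most $\ell$. It is $2\ell$-regular, so its complement is regular of degree $4\ell-2\ell=s$, on $2s+1$ vertices. We show that $F$ has no induced $C_4$. By symmetry a nonadjacent pair may be taken as $0,d$ with $\ell+1\le d\le2\ell$. Represent residues by $0,\dots,4\ell$. Then $N[0]=\{0,\dots,\ell\}\cup\{3\ell+1,\dots,4\ell\}$. Also $N[d]=\{d-\ell,\dots,d+\ell\}$, without wrap-around, because $d-\ell\ge1$ and $d+\ell\le3\ell$. So the common neighbours are $d-\ell,\dots,\ell$. Any two of them differ by at most $2\ell-d\le\ell-1$, so they form a clique. Hence the complement is a $\mathbf G_s$-graph on $2s+1$ vertices. Its $q$-fold expansion is a $\mathbf G_{qs}$-graph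 on $2qs+q$ vertices; with $r=qs$ this is $2r+q$.

For $\ell=1$ this is $C_5$; for $\ell=2$, the graph $F$ is the graph on $\mathbb Z_9$ that we met above.

**Step 3 (the edge in no triangle).** We read this off from equality in Lemma 2. Take $\mu\equiv1$, choose $z$ with $[z]$ of minimum size, and let $I$ be a witness for $z$, with $\#I=k$. By Theorem B, $\mu([z])=q$, so all coefficients in (3) vanish: $j(v)=k-1$ for all $v\in L$ and $j(v)=1$ for all $v\in W$. A vertex of $I\subseteq L$ has $j=1$, so $k=2$, say $I=\{u,v\}$. Then every vertex of $L\cup W$ has $j=1$ and every vertex of $[z]$ has $j=2$. So every vertex of $V$ lies in $N[u]\cup N[v]$. Since $u\not\sim v$ in $F$, $uv$ is an edge of $G$; and no vertex is $G$-adjacent to both $u$ and $v$. $\blacksquare$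

**Corollary 4.** The orders greater than $2r$ of $\mathbf G_r$-graphs are exactly the numbers $2r+q$ with $r=2\ell q$ for some integer $\ell\ge1$. There are none if $r$ is odd, and the largest is $5r/2$ if $r$ is even.

For $r=4$, for instance, the orders above $8$ are $9$ and $10$.

## Rigidity of the class weights

**Proof of Theorem D.**

**Step 1 (moving to $H_0$).** We replace $G$ by its twin-reduced graph, so that two different graphs can be compared on one vertex set. For a twin class $K$ put $w(K)=\mu(K)$. A neighbourhood $N_G(v)$ with $v\in K$ is the union of the classes adjacent to $K$ in $H_0$. So $w$ satisfies the hypotheses of Theorem B on $H_0$, with the same $r$ and $q$. The graph $H_0$ is an induced subgraph of $G$, hence $2K_2$-free, and its twin classes are single vertices. A second weighted graph whose twin-reduced graph is isomorphic to $H_0$ gives, through the isomorphism, a second weighting $w'$ of $H_0$, with parameters $r',q'$.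

**Step 2 (one linear system for both weightings).** We show that $w$ and $w'$ satisfy (3) with the same coefficients. The sets $[z]=\{z\}$, $L_z$, $W_z$, and the property of being a witness, depend only on the graph $H_0$. Use Proposition 3 with the weighting $w$ to choose a witness $I_z$ for each vertex $z$ of $H_0$. The proof of Lemma 2 uses only (1), Fact 1 (through Fact 4) and the defining property of a witness, so it applies to $w'$ with the same sets $I_z$. The coefficients $a_{z,K}$ are computed from $H_0$ and $I_z$ alone. Let $A=(a_{z,K})$ with zero diagonal, and let $\mathbf 1$ be the all-ones vector. Then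
$$w=q\mathbf 1+Aw,\qquad w'=q'\mathbf 1+Aw'.$$

**Step 3 (unique solution).** We invert $\mathrm{Id}-A$. If $a_{z,K}>0$, then $w(K)<w(z)$ by (3) for $w$. So if the vertices are listed in order of increasing $w$, the matrix $A$ is strictly triangular. Hence $A$ is nilpotent, $\mathrm{Id}-A$ is invertible, and
$$n:=(\mathrm{Id}-A)^{-1}\mathbf 1=\mathbf 1+A\mathbf 1+A^2\mathbf 1+\cdots$$
is a finite sum, a vector of positive integers. We get $w=qn$ and $w'=q'n$. So $w/q=w'/q'$: the normalised weights depend only on $H_0$.

**Step 4 (graphs).** We translate this back for $\mu\equiv1$. Let $H$ be obtained from $H_0$ by replacing each vertex $K$ by an independent set of size $n_K$ and each edge by a complete bipartite graph. The twin classes of $G$ have sizes $qn_K$ and those of $G'$ have sizes $q'n_K$, so $G\cong H^q$ and $G'\cong H^{q'}$. $\blacksquare$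

Different witnesses may give different matrices $A$, as we saw for the class $Z$ of $F_3$; the solution $n$ is the same.

**Remark (the graph $H$ is not determined by $s=r/q$).** For $m\ge2$ let $F_m$ have vertex classes $Z,X_1,\dots,X_m,B_1,\dots,B_m$, all cliques, with $\#Z=(m-1)^2$, $\#X_j=1$, $\#B_j=m-1$. The joins are as for $F_3$: $Z$ to all $X_j$, $X_j$ to $B_j$, and the $B_j$ to each other. As there, the common neighbourhood of a nonadjacent pair is a single class: $X_j$ for $(Z,B_j)$, $Z$ for $(X_i,X_j)$, $B_i$ for $(X_i,B_j)$ with $i\ne j$. So $F_m$ has no induced $C_4$. The closed neighbourhoods have sizes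
$$(m-1)^2+m,\qquad 1+(m-1)^2+(m-1),\qquad m(m-1)+1$$
at $Z$, $X_j$, $B_j$ respectively, and all three equal $m^2-m+1$. The order is $(m-1)^2+m+m(m-1)=2m^2-2m+1$. So the complement of $F_m$ is a $\mathbf G_s$-graph on $2s+1$ vertices with $s=m(m-1)$. For $m\ge3$ it has the twin class $Z$ of size $(m-1)^2>1$: no $X_j$ or $B_j$ belongs to this class, since vertices of $X_j$ have neighbours in $B_j$ and vertices of $B_j$ are not adjacent to $Z$. The circulant graph of Theorem C with the same $s=2\ell$ has no twins, because its closed neighbourhoods are the $4\ell+1$ distinct circular intervals of $2\ell+1$ elements. So for each $s=m(m-1)$ with $m\ge3$ there are at least two nonisomorphic $\mathbf G_s$-graphs on $2s+1$ vertices.
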